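
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Rounding up the fractional chromatic index\\ of graphs with at most three odd ears}


\begin{abstract}
For a graph $G$, possibly with parallel edges, let $\beta(\hat G)$ be the largest number of ears in an open odd ear-decomposition of a subgraph of the underlying simple graph $\hat G$. We prove that the chromatic index of $G$ equals its fractional chromatic index rounded up whenever $\beta(\hat G)\le 3$. This confirms a conjecture from \cite{src}. The constant $3$ is best possible, as the Petersen graph minus a vertex shows. The proof attaches to a partial edge-coloring several $2$-connected factor-critical vertex sets that share an edge. The bound on $\beta$ leaves too little room for all of them.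
\end{abstract}

\section{Introduction}

\subsection{The question}

Graphs are finite and loopless and may have parallel edges; $\hat G$ denotes the underlying simple graph of $G$. The \emph{chromatic index} $\chi'(G)$ is the least number of matchings that partition $E(G)$. The \emph{fractional chromatic index} $\chi'_f(G)$ is the minimum of $\sum_M\lambda_M$ over all nonnegative weightings $\lambda$ of the matchings $M$ of $G$ with $\sum_{M\ni e}\lambda_M\ge 1$ for every edge $e$. A partition into matchings is a weighting with weights $0$ and $1$, so
\[
\chi'(G)\ \ge\ \lceil \chi'_f(G)\rceil .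
\]
When does equality hold? The right-hand side is well understood. Write $\Delta(G)$ for the maximum degree and $e(X)$ for the number of edges of $G$, counted with multiplicity, with both ends in $X$. A theorem of Edmonds \cite{Edm} says that
\begin{equation}\label{eq:edmonds}
\chi'_f(G)=\max\Bigl\{\Delta(G),\ \max_{X}\frac{2e(X)}{|X|-1}\Bigr\},
\end{equation}
where $X$ runs over the vertex sets of odd size at least $3$. The inequality ``$\ge$'' is easy: a matching has at most one edge at each vertex and at most $(|X|-1)/2$ edges inside $X$. So we are asking when the two evident obstacles to an edge-coloring with $r$ colors, a vertex of large degree and a dense odd set, are the only ones.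

For bipartite graphs they are, by the well-known equality $\chi'=\Delta$. For a triangle with arbitrary multiplicities they are as well, since any two of its edges meet and $\chi'=e(V)=2e(V)/(3-1)$. For the odd cycle with $2m+1$ vertices, $\chi'_f=2+\frac1m$ and $\chi'=3$, so rounding up is needed. In general equality fails. Let $\mathbf T$ be the Petersen graph minus a vertex; then $\chi'_f(\mathbf T)=3$ and $\chi'(\mathbf T)=4$ \cite{src}.

Bipartite graphs are the graphs without odd circuits, and one may hope that equality survives as long as odd circuits cannot be combined in too many ways. The following parameter measures this. An \emph{open odd ear-decomposition} of a graph $H$ is a sequence $P_1,\dots,P_k$ of subgraphs with union $H$, the \emph{ears}, whose edge sets partition $E(H)$, such that $P_1$ is a circuit of odd length and, for $i\ge2$, $P_i$ is a path of odd length whose two endpoints are distinct and lie in $P_1\cup\dots\cup P_{i-1}$, while its interior vertices do not. Ears consisting of a single edge are allowed and counted. Let $\beta(G)$ be the maximum $k$ such that some subgraph of $G$ has an open odd ear-decomposition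 with $k$ ears ($0$ if there is none). We use $\beta(\hat G)$, so that multiplicities do not matter: every triangle with parallel edges has $\beta(\hat G)=1$. Bipartite graphs are exactly those with $\beta(\hat G)=0$.

It is known \cite{src} that $\beta(\hat G)\le1$ implies $\chi'(G)=\lceil\chi'_f(G)\rceil$, and that $\beta(\mathbf T)=4$. It was conjectured in \cite{src} that the bound can be raised to $3$, the last value that $\mathbf T$ permits. We prove this.

\begin{theorem}\label{thm:main}
Every graph $G$ with $\beta(\hat G)\le 3$ satisfies $\chi'(G)=\lceil\chi'_f(G)\rceil$.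
\end{theorem}

By the data for $\mathbf T$, the constant $3$ cannot be replaced by $4$.

\subsection{The idea in the smallest case}\label{sec:idea}

A graph is \emph{factor-critical} if deleting any one vertex leaves a graph with a perfect matching. We shall use the theorem that every $2$-connected factor-critical simple graph $H$ has an open odd ear-decomposition (Proposition~\ref{prop:ears}). It then has $|E(H)|-|V(H)|+1$ ears, since this number is $1$ for the first ear and each further ear raises it by $1$.

Suppose that $\beta(\hat G)\le1$ and $\chi'_f(G)\le3$, that $e=uv$ is an edge with $G-e$ properly $3$-edge-colored, and that $u$ has degree at most $2$ in $G$. We show that $G$ is $3$-edge-colorable. Suppose not. In $G-e$ at least two colors $\alpha,\gamma$ are missing at $u$ and, as $\Delta(G)\le3$, at least one color $\omega$ is missing at $v$. No color is missing at both, or we could give it to $e$. Follow from $u$ the path that uses the colors $\omega,\alpha$ alternately, as far as possible. If it did not end at $v$, exchanging the two colors along it would make $\omega$ missing at both $u$ and $v$. So it ends at $v$, and together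 with $e$ it forms an odd cycle $C_{\alpha\omega}$. In the same way we obtain $C_{\gamma\omega}$.

Now comes the point. On each of the two cycles the $\omega$-edges match all vertices except $v$ within the cycle. Let $H$ be the underlying simple graph of the union of the two cycles. It is $2$-connected, as the cycles share $e$. It is factor-critical: if $p$ lies on one of the cycles, say $C$, combine the perfect matching of $C-p$ with the $\omega$-edges on the vertices of the other cycle that are not on $C$. So $\beta(\hat G)\le1$ forces $|E(H)|-|V(H)|+1=1$, that is, $H$ is a cycle. Both cycles thus have the same vertex set, of size $2m+1$ say. Inside this set there are $m$ edges of each of the three colors, and the edge $e$. These are $3m+1$ edges, while $\chi'_f(G)\le3$ allows only $3m$ by \eqref{eq:edmonds}, a contradiction.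

For Theorem~\ref{thm:main} we consider a least counterexample, that is, a graph $G$ with $\beta(\hat G)\le3$ that satisfies $\chi'_f(G)\le r$ for an integer $r$ but has no edge-coloring with $r$ colors. Three obstacles separate the argument above from a proof.
\begin{itemize}
\item \emph{There may be no vertex of degree less than $r$.} Section~\ref{sec:tight} shows that a least counterexample is never $r$-regular. There we contract odd sets $X$ with $e(X)=\frac r2(|X|-1)$; the work is to show that this does not increase $\beta$.
\item \emph{For $r\ge4$ two-colored cycles see too little.} Section~\ref{sec:tools} replaces them by odd sets $X_i$, one for each color $i$ of a suitable kind, on which all colors except $i$ are used as densely as possible. As above, their union is $2$-connected and factor-critical. For $r\ge4$ three such sets are available, and Section~\ref{sec:four} shows that three do not fit into three ears.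
\item \emph{For $r=3$ we are sure of only two such sets, while the argument for $r\ge4$ needs three.} Section~\ref{sec:three} produces further cycles by recoloring.
\end{itemize}

\section{Factor-critical sets and ears}\label{sec:prelim}

``Coloring'' always means proper edge-coloring. $G[X]$ is the subgraph induced by $X$, $\partial(X)$ is the set of edges with exactly one end in $X$, and $d(w)$ is the degree of $w$ in $G$. A graph is \emph{$2$-connected} if it is connected, has at least three vertices, and has no cutvertex. The union of two $2$-connected graphs with at least two common vertices is $2$-connected. By \eqref{eq:edmonds}, for every integer $r$,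
\begin{equation}\label{eq:odd}
\chi'_f(G)\le r\iff \Delta(G)\le r\ \text{ and }\ e(X)\le \tfrac r2(|X|-1)\ \text{ for all odd sets $X$ with } |X|\ge 3 .
\end{equation}

Let $o(H)$ be the number of components of $H$ with an odd number of vertices. Tutte's theorem says that $H$ has a perfect matching if and only if $o(H-S)\le|S|$ for all $S\subseteq V(H)$. We use it in the following form.
\begin{equation}\label{eq:tutte}
\begin{minipage}{0.85\textwidth}
If $|V(H)|$ is odd and $H-y$ has no perfect matching, then there is a set $S\ni y$ with $o(H-S)\ge|S|+1$.
\end{minipage}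
\end{equation}
Indeed, there is $S'\subseteq V(H)\setminus\{y\}$ with $o(H-y-S')>|S'|$. As $|V(H)|-1$ is even, the two sides have the same parity and so differ by at least $2$. Put $S=S'\cup\{y\}$.

For a connected simple graph $H$ let $\mathrm{cyc}(H)=|E(H)|-|V(H)|+1$.

\begin{proposition}[{Cornu\'ejols and Pulleyblank \cite{CP}; see \cite{LP}}]\label{prop:ears}
A simple graph has an open odd ear-decomposition if and only if it is $2$-connected and factor-critical. Every such decomposition of $H$ has $\mathrm{cyc}(H)$ ears.
\end{proposition}

The difficult direction, from $2$-connected and factor-critical to a decomposition, is the cited theorem. The number of ears is $\mathrm{cyc}(H)$, since a circuit has $\mathrm{cyc}=1$ and each further ear raises $\mathrm{cyc}$ by $1$. For the converse, an odd circuit is $2$-connected and factor-critical, and adding an open ear preserves $2$-connectedness. Let $P$ be an odd ear added to a factor-critical graph $H$; it has an even number of interior vertices. For $y\in V(H)$ a perfect matching of $H-y$ extends along the interior of $P$. If $y$ is an interior vertex of $P$, then it splits the rest of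 the interior into two paths, one with an odd and one with an even (possibly zero) number of vertices. Extend the odd one by the endpoint $a$ of $P$ next to it, match both paths, and add a perfect matching of $H-a$.

\medskip
A set $X\subseteq V(G)$ is \emph{critical} if $\hat G[X]$ is $2$-connected and factor-critical; then $|X|$ is odd. We write $\mathrm{cyc}(X)$ for $\mathrm{cyc}(\hat G[X])$. If $H\subseteq\hat G$ is $2$-connected and factor-critical, then $V(H)$ is critical and $\mathrm{cyc}(V(H))\ge\mathrm{cyc}(H)$. So Proposition~\ref{prop:ears} gives
\begin{equation}\label{eq:beta}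
\beta(\hat G)=\max\{\mathrm{cyc}(X): X\text{ critical}\}\qquad(\text{and } 0 \text{ if there is no critical set}).
\end{equation}
Recall that if $J\subseteq J'$ are $2$-connected simple graphs, then $J'$ arises from $J$ by successively adding open ears, of any parity: paths, possibly single edges, whose two distinct ends lie in the current graph and whose interior vertices do not. Each of them raises $\mathrm{cyc}$ by $1$. In particular a $2$-connected simple graph with $\mathrm{cyc}=1$ is a cycle. One with $\mathrm{cyc}=2$ is a \emph{theta graph}, that is, the union of three paths with the same two ends and otherwise disjoint.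

\begin{lemma}\label{lem:grow}
Let $X\subsetneq X'$ be such that $\hat G[X]$ and $\hat G[X']$ are $2$-connected. Then $\mathrm{cyc}(X')>\mathrm{cyc}(X)$, and at most $2(\mathrm{cyc}(X')-\mathrm{cyc}(X))$ edges of $\hat G$ join $X$ to $X'\setminus X$. Each ear in the passage from $\hat G[X]$ to $\hat G[X']$ contributes at most two such edges. If it contributes two, it has interior vertices, both its ends lie in $X$, and the two edges are its end-edges.
\end{lemma}

\begin{proof}
At least one ear is added, as $X\ne X'$, and $\mathrm{cyc}(X')-\mathrm{cyc}(X)$ is the number of ears. Interior vertices of ears lie outside $X$. So an edge of an ear that joins $X$ to $X'\setminus X$ is an end-edge, and its end in $X$ is an end of the ear. An ear with interior vertices has two end-edges, one at each of its ends. A single-edge ear contributes at most one edge.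
\end{proof}

\begin{lemma}[Gluing]\label{lem:glue}
Let $Z=\bigcup_i Z_i$. If every $\hat G[Z_i]$ is factor-critical and every $\hat G[Z\setminus Z_i]$ has a perfect matching (possibly empty), then $\hat G[Z]$ is factor-critical.
\end{lemma}

\begin{proof}
For $p\in Z_i$ combine perfect matchings of $\hat G[Z_i]-p$ and $\hat G[Z\setminus Z_i]$.
\end{proof}

\section{A least counterexample is not regular}\label{sec:tight}

Call $(G,r)$, with $r\ge0$ an integer, a \emph{bad pair} if $\beta(\hat G)\le3$ and $\chi'_f(G)\le r<\chi'(G)$. If there is no bad pair, then Theorem~\ref{thm:main} follows by taking $r=\lceil\chi'_f(G)\rceil$. Suppose from now on that there is a bad pair.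
\begin{center}
\emph{We fix a bad pair $(G,r)$ with $r$ minimum, then $|V(G)|$ minimum, then $|E(G)|$ minimum.}
\end{center}
Put $V=V(G)$ and $n=|V|$. By minimality:
\begin{itemize}
\item[(M1)] A graph $H$ with $\beta(\hat H)\le3$ is $r$-colorable if $\chi'_f(H)\le r$ and $|V(H)|<n$; it is $(r-1)$-colorable if $\chi'_f(H)\le r-1$.
\item[(M2)] $G$ is connected and has an edge, and $G-e$ is $r$-colorable for every edge $e$.
\item[(M3)] $r\ge3$. For suppose $r\le2$; we have $\Delta(G)\le r$. If $r\le1$, then $E(G)$ is a matching (empty for $r=0$). If $r=2$, the vertex set $X$ of an odd circuit would have $e(X)\ge|X|>|X|-1$, contrary to \eqref{eq:odd}, so the components of $G$ are paths and even circuits. In each case $\chi'(G)\le r$, a contradiction.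
\end{itemize}

\subsection{Contracting tight sets}

An odd set $X$ with $|X|\ge3$ is \emph{tight} if $e(X)=\frac r2(|X|-1)$. There is a fractional coloring $\lambda$ of $G$ with $\sum_M\lambda_M=r$ and $\sum_{M\ni f}\lambda_M=1$ for every edge $f$: start from a weighting of total at most $r$, remove edges from matchings where they are covered too often, splitting weights if necessary, and put the remaining weight on the empty matching. Fix $\lambda$. If $X$ is tight, then $\sum_M\lambda_M|M\cap E(G[X])|=e(X)=r\cdot\frac{|X|-1}2$, and no matching has more than $\frac{|X|-1}2$ edges in $X$. Hence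
\begin{equation}\label{eq:tight}
\text{if }\lambda_M>0,\text{ then } |M\cap E(G[X])|=\tfrac{|X|-1}2, \text{ so $M$ has at most one edge in }\partial(X).
\end{equation}

Let $G/X$ arise from $G$ by identifying $X$ to a new vertex $x$ and deleting loops. We would like to color $G[X]$ and $G/X$ separately and combine the colorings. For this $G/X$ must satisfy the hypothesis on $\beta$. An ear of $\widehat{G/X}$ may pass through $x$, and in $G$ we have to route it through $X$ without losing ears, $2$-connectedness or factor-criticality. The matchings in \eqref{eq:tight} provide the routes.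

\begin{lemma}\label{lem:contract}
If $X$ is tight, then $\beta(\widehat{G/X})\le\beta(\hat G)$.
\end{lemma}

\begin{proof}
Let $J$ be a $2$-connected factor-critical subgraph of $\widehat{G/X}$ with $\mathrm{cyc}(J)=\beta(\widehat{G/X})$; if there is none, there is nothing to show. If $x\notin V(J)$, then $J\subseteq\hat G$ and we are done. So let $x\in V(J)$, and let $xb_1,\dots,xb_d$ be the edges of $J$ at $x$; the $b_i$ are distinct. Choose edges $f_i=a_ib_i$ of $G$ with $a_i\in X$, and matchings $M_i\ni f_i$ with $\lambda_{M_i}>0$. Let $N_i=M_i\cap E(G[X])$. By \eqref{eq:tight}, $N_i$ covers exactly $X\setminus\{a_i\}$.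

\emph{The replacement for $x$.} Let $K$ be the simple graph on $X\cup\{x'\}$, where $x'$ is a new vertex, with the edges of $\bigcup_iN_i$ and the edges $g_i=x'a_i$ for $1\le i\le d$ (coinciding edges are identified). Let $K'$ be its component containing $x'$, and let $X'=V(K')\setminus\{x'\}$; it contains all $a_i$. Each $N_i\cup\{g_i\}$ is a perfect matching of $K$. Hence each edge of $K'$ lies in a perfect matching of $K'$, namely in some $(N_i\cup\{g_i\})\cap E(K')$. In particular $|X'|$ is odd.

We claim that $K'-p$ is connected for every $p\in V(K')$. Each component $Q$ of $K'-p$ is joined to $p$ by an edge, and this edge lies in a perfect matching of $K'$. So $|Q|$ is odd and all other components of $K'-p$ are even. As this holds for each $Q$, there is only one component.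

Let $H\subseteq\hat G$ have vertex set $(V(J)\setminus\{x\})\cup X'$ and edge set $E(J-x)\cup\{f_1,\dots,f_d\}\cup E(K'-x')$. We show that $H$ is $2$-connected and factor-critical and that $\mathrm{cyc}(H)\ge\mathrm{cyc}(J)$. Proposition~\ref{prop:ears} then gives the lemma.

\emph{$2$-connectedness.} Clearly $|V(H)|\ge|V(J)|\ge3$. The graphs $J-x$ and $K'-x'$ are connected and joined by $f_1$, so $H$ is connected. Let $y\in V(J)\setminus\{x\}$. Each component of $J-x-y$ is joined to $X'$ by some $f_i$, since $J-y$ is connected, and $K'-x'$ is connected. Let $y\in X'$. Each component of $K'-x'-y$ is joined to $J-x$ by some $f_i$, since it is joined to $x'$ by some $g_i$ in the connected graph $K'-y$, and $J-x$ is connected. In both cases $H-y$ is connected.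

\emph{Number of ears.} We have $\mathrm{cyc}(H)=\mathrm{cyc}(J)+|E(K'-x')|-|X'|+1\ge\mathrm{cyc}(J)$, as $K'-x'$ is connected.

\emph{Factor-criticality.} $|V(J)|$ and $|X'|$ are odd, hence so is $|V(H)|$. For $y\in V(J)\setminus\{x\}$ take a perfect matching of $J-y$. It contains some $xb_i$; replace this edge by $f_i$ and the edges of $N_i\cap E(K')$, which cover exactly $X'\setminus\{a_i\}$. This is a perfect matching of $H-y$.

Now suppose that $y\in X'$ and $H-y$ has no perfect matching. By \eqref{eq:tutte} there is $S\ni y$ with $o(H-S)\ge|S|+1$. If $S$ contained some $z\in V(J)\setminus\{x\}$, then, as $H-z$ has a perfect matching, $o(H-S)\le|S|-1$. So $S\subseteq X'$. The graph $J-x$ is connected with an even number of vertices and lies in one component of $H-S$, with vertex set $Q_0$ say. A component of $K'-x'-S$ is joined to $x'$ in $K'$ if and only if it contains some $a_i$, that is, if and only if it is joined to $J-x$ in $H$. Hence the components of $K'-S$ are those of $H-S$, with $Q_0$ replaced by $Q_0'=(Q_0\setminus V(J))\cup\{x'\}$. Here $|Q_0|$ and $|Q'_0|$ have different parities. If $|Q_0|$ is even, then $o(K'-S)=o(H-S)+1\ge|S|+2$,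 which is impossible as $K'$ has a perfect matching. So $|Q_0|$ is odd, $|Q_0'|$ is even and $o(K'-S)=o(H-S)-1\ge|S|$; hence $o(K'-S)=|S|$. In every perfect matching of $K'$ the $|S|$ odd components then use up all of $S$. But $K'$ is connected and $S\ne\emptyset$, so some edge joins $Q_0'$ to $S$, and this edge lies in a perfect matching of $K'$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:notight}
No odd set $X$ with $3\le|X|\le n-1$ is tight.
\end{lemma}

\begin{proof}
Suppose $X$ is. By \eqref{eq:tight} the matchings $M$ with $\lambda_M>0$ restrict to matchings of $G/X$, so $\chi'_f(G/X)\le r$. Moreover $\beta(\widehat{G/X})\le3$ by Lemma~\ref{lem:contract}. So $G/X$ and $G[X]$ are $r$-colorable by (M1). In a coloring of $G[X]$ each of the $r$ colors occurs on exactly $(|X|-1)/2$ edges, as $X$ is tight, so it is missing at exactly one vertex of $X$. At a vertex $a\in X$ exactly $r-d_{G[X]}(a)$ colors are missing, and there are at most as many edges of $\partial(X)$ at $a$. Give these edges distinct colors missing at $a$; then all edges of $\partial(X)$ have distinct colors. In the coloring of $G/X$ they have distinct colors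 too, since they meet in $x$. After a permutation of colors the two colorings agree on $\partial(X)$ and form an $r$-coloring of $G$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:notregular}
$G$ is not $r$-regular.
\end{corollary}

\begin{proof}
Suppose it is. Then $n\geq 2$, and $n$ is even, since otherwise $e(V)=rn/2>r(n-1)/2$, contrary to \eqref{eq:odd}. If $n=2$, then $G$ consists of $r$ parallel edges and is $r$-colorable. If $n\ge4$, take a vertex $w$ and $X=V\setminus\{w\}$. Then $|X|=n-1\ge3$ is odd and $e(X)=rn/2-r=r(|X|-1)/2$, so $X$ is tight, contrary to Lemma~\ref{lem:notight}.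
\end{proof}

To prove the theorem it remains to show that $G$ is $r$-regular. We do this for $r\ge4$ in Section~\ref{sec:four} and for $r=3$ in Section~\ref{sec:three}.

\section{Colorings of $G-e$ and the sets $X_i$}\label{sec:tools}

In this section $e=uv$ is an edge and an $r$-coloring of $G-e$ is given, with color classes $M_i$. Let $\mathrm{miss}(w)$ be the set of colors that do not occur at $w$ in $G-e$. As $G$ is not $r$-colorable,
\begin{equation}\label{eq:miss}
\mathrm{miss}(u)\cap\mathrm{miss}(v)=\emptyset,\qquad |\mathrm{miss}(w)|=r-d(w)+1\ge1\ \text{ for } w\in\{u,v\}.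
\end{equation}
Let $\alpha\in\mathrm{miss}(u)$ and $\omega\in\mathrm{miss}(v)$. The component of $M_\alpha\cup M_\omega$ containing $u$, the \emph{$(\alpha,\omega)$-chain from $u$}, is a path starting at $u$ with an $\omega$-edge. As in Section~\ref{sec:idea}, it ends at $v$. So it has even length, and together with $e$ it forms an odd cycle $C_{\alpha\omega}$ of length at least $3$, which we also regard as a cycle of $\hat G$.

\subsection{One set for each color}

A vertex of $X\subseteq V$ is \emph{$i$-exposed in $X$} if $M_i$ does not match it to a vertex of $X$. Let $\mathrm{ex}_i(X)$ be the number of these vertices. If $|X|$ is odd, then $\mathrm{ex}_i(X)\ge1$, and $\mathrm{ex}_i(X)=1$ means that color $i$ is used inside $X$ as densely as possible. For odd $X$ with $|X|\ge3$ let $\sigma(X)=\frac r2(|X|-1)-e(X)$. This is an integer; it is nonnegative by \eqref{eq:odd}, and positive if $X\ne V$ by Lemma~\ref{lem:notight}.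

The idea is as follows. If deleting $M_i$ lowers the maximum degree to at most $r-1$, then the remaining graph still cannot be $(r-1)$-colored, and by the minimality of $r$ this has a reason: some odd set has too many edges. These are the sets we want.

\begin{lemma}\label{lem:X}
Let $i$ be a color that is missing at no vertex of degree $r$ (in $G$). Then there is a critical set $X_i\ni u,v$ with $\mathrm{ex}_j(X_i)=1$ for all colors $j\ne i$ and $\mathrm{ex}_i(X_i)=2\sigma(X_i)+3\ge3$. If $X_i\ne V$, then $\mathrm{ex}_i(X_i)\ge5$.
\end{lemma}

\begin{proof}
Let $\rho=r-1$ and $G'=G-M_i$, which contains $e$. A $\rho$-coloring of $G'$ would give an $r$-coloring of $G$, so by (M1) $\chi'_f(G')>\rho$. By the choice of $i$, $\Delta(G')\le\rho$. So, writing $e'$ for numbers of edges of $G'$, by \eqref{eq:odd} there is an odd set $X$ with $|X|\ge3$ and $e'(X)>\frac\rho2(|X|-1)$. Take $|X|$ minimum. Thus every odd $Q\subsetneq X$ has $e'(Q)\le\frac\rho2(|Q|-1)$, trivially so if $|Q|=1$; every even $Q$ has $e'(Q)\le\frac\rho2|Q|$, as $\Delta(G')\le\rho$.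

\emph{$G'[X]$ is connected.} If $X$ is the disjoint union of nonempty sets $X_1,X_2$ with no edges of $G'$ between them and $|X_1|$ odd, then $e'(X)\le\frac\rho2(|X_1|-1)+\frac\rho2|X_2|=\frac\rho2(|X|-1)$, a contradiction.

\emph{$G'[X]$ has no cutvertex.} Suppose that $X=X_1\cup X_2$, $X_1\cap X_2=\{y\}$, and no edges of $G'$ join the nonempty sets $X_1\setminus\{y\}$ and $X_2\setminus\{y\}$. Then $|X_1|+|X_2|=|X|+1$ is even. If both $|X_1|$ and $|X_2|$ are odd, then $e'(X)\le\frac\rho2(|X_1|-1)+\frac\rho2(|X_2|-1)=\frac\rho2(|X|-1)$. If both are even, we apply the bound to the odd sets $X_1\setminus\{y\}$ and $X_2\setminus\{y\}$, bound the number of edges at $y$ by $\rho$, and obtain $e'(X)\le\frac\rho2(|X_1|-2)+\frac\rho2(|X_2|-2)+\rho=\frac\rho2(|X|-1)$. Both are contradictions.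

\emph{$G'[X]$ is factor-critical.} Otherwise \eqref{eq:tutte} gives a nonempty $S\subseteq X$ such that $o=o(G'[X]-S)\ge|S|+1$. Summing over the components of $G'[X]-S$ and bounding the number of edges that meet $S$ by $\rho|S|$, we get
\[
e'(X)\le\tfrac\rho2\bigl(|X|-|S|-o\bigr)+\rho|S|=\tfrac\rho2\bigl(|X|+|S|-o\bigr)\le\tfrac\rho2(|X|-1),
\]
a contradiction.

So $X$ is critical, since $\hat G[X]$ contains the underlying simple graph of $G'[X]$. Each of the $\rho$ colors $j\ne i$ has at most $(|X|-1)/2$ edges in $X$, and besides these only $e$ can contribute to $e'(X)$. As $e'(X)$ exceeds the integer $\frac\rho2(|X|-1)$, all these colors attain equality, $u,v\in X$, and $e'(X)=\frac\rho2(|X|-1)+1$. Finally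
\[
|M_i\cap E(G[X])|=e(X)-e'(X)=e(X)-1-(r-1)\tfrac{|X|-1}2=\tfrac{|X|-1}2-\sigma(X)-1 ,
\]
so $\mathrm{ex}_i(X)=2\sigma(X)+3$, and $\sigma(X)\ge1$ if $X\ne V$. Put $X_i=X$.
\end{proof}

\begin{remark}
If $r=3$, then $G-M_i$ has maximum degree at most $2$, and $X_i$ is the vertex set of an odd cycle formed by $e$ and edges of the two other colors. So in Section~\ref{sec:idea} the role of $X_\gamma$ was played by the vertex set of $C_{\alpha\omega}$, that of $X_\alpha$ by the vertex set of $C_{\gamma\omega}$, and the final count there amounted to $X_\alpha\ne X_\gamma$.
\end{remark}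

Two consequences will be used repeatedly. First, whenever these sets exist,
\begin{equation}\label{eq:distinct}
X_i\ne X_j\quad\text{for } i\ne j,
\end{equation}
since $\mathrm{ex}_i(X_i)\ge3>1=\mathrm{ex}_i(X_j)$. Second, for $\alpha\in\mathrm{miss}(u)$ and $\omega\in\mathrm{miss}(v)$,
\begin{equation}\label{eq:trap}
u,v\in X,\ \mathrm{ex}_\alpha(X)=\mathrm{ex}_\omega(X)=1\quad\Longrightarrow\quad V(C_{\alpha\omega})\subseteq X .
\end{equation}
Indeed, the only $\alpha$-exposed vertex of $X$ is $u$ and the only $\omega$-exposed vertex is $v$. So the chain from $u$ never leaves $X$.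

\subsection{Unions and inclusions}

\begin{lemma}\label{lem:union}
Let $\kappa$ be a color missing at $w\in\{u,v\}$. Let $\mathcal X$ be a nonempty family of critical sets $X\ni u,v$ with $\mathrm{ex}_\kappa(X)=1$. Then $Y=\bigcup\mathcal X$ is critical, $M_\kappa$ matches $Y\setminus\{w\}$ perfectly within itself, and $\mathrm{cyc}(Y)\le3$.
\end{lemma}

\begin{proof}
For each $X\in\mathcal X$ the only $\kappa$-exposed vertex of $X$ is $w$. So $M_\kappa$ matches each $X\setminus\{w\}$ perfectly within itself, hence also $Y\setminus\{w\}$ and each $Y\setminus X$. So $\hat G[Y]$ is factor-critical by Lemma~\ref{lem:glue}. It is $2$-connected, as all members of $\mathcal X$ contain $u$ and $v$. Finally use \eqref{eq:beta} and $\beta(\hat G)\le3$.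
\end{proof}

\begin{lemma}\label{lem:nested}
If $X_i\subsetneq X_j$ with $i\ne j$, then at least four edges of $M_i$ join $X_i$ to $X_j\setminus X_i$, and $\mathrm{cyc}(X_i)=1$, $\mathrm{cyc}(X_j)=3$.
\end{lemma}

\begin{proof}
$X_i\ne V$, so at least five vertices are $i$-exposed in $X_i$. Since $\mathrm{ex}_i(X_j)=1$, at least four of them are matched by $M_i$ into $X_j\setminus X_i$. By Lemma~\ref{lem:grow}, $4\le2(\mathrm{cyc}(X_j)-\mathrm{cyc}(X_i))$, and both values lie between $1$ and $3$ by \eqref{eq:beta}.
\end{proof}

\section{Four or more colors}\label{sec:four}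

\begin{proposition}\label{prop:four}
If $r\ge4$, then $G$ is $r$-regular.
\end{proposition}

Suppose that $r\ge4$ and $d(u)<r$ for some vertex $u$. Take an edge $e=uv$ and an $r$-coloring of $G-e$. By \eqref{eq:miss} we can choose distinct $\alpha,\gamma\in\mathrm{miss}(u)$ and $\omega\in\mathrm{miss}(v)$, and as $r\ge4$ there is a fourth color $\tau\notin\{\alpha,\gamma,\omega\}$. No vertex of degree $r$ misses $\alpha$, $\gamma$ or $\tau$: a vertex of degree $r$ other than $u,v$ misses nothing, $d(u)<r$, and if $d(v)=r$ then $\mathrm{miss}(v)=\{\omega\}$. (If $d(v)=r$, then $\omega$ itself violates the hypothesis of Lemma~\ref{lem:X}; this is why we do not use a set $X_\omega$.) So $X_\alpha,X_\gamma,X_\tau$ exist, and they are distinct by \eqref{eq:distinct}. All three have $\mathrm{ex}_\omega=1$, so by Lemma~\ref{lem:union}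
\[
Y=X_\alpha\cup X_\gamma\cup X_\tau
\]
is critical, $\mathrm{cyc}(Y)\le3$, and $M_\omega$ matches $Y\setminus\{v\}$ perfectly within itself. By \eqref{eq:trap},
\begin{equation}\label{eq:where}
V(C_{\alpha\omega})\subseteq X_\gamma\cap X_\tau,\qquad V(C_{\gamma\omega})\subseteq X_\alpha\cap X_\tau .
\end{equation}
The colors $\alpha$ and $\gamma$ play symmetric roles.

\begin{remark}
With one ear fewer we would be done at once. Suppose $\mathrm{cyc}(Y)\le2$. By Lemma~\ref{lem:nested} the three sets are pairwise incomparable, so each is a proper subset of $Y$ and has $\mathrm{cyc}=1$ by Lemma~\ref{lem:grow}. But then $X_\tau=V(C_{\alpha\omega})=X_\gamma$ by \eqref{eq:where}, contrary to \eqref{eq:distinct}.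
\end{remark}

In general we distinguish three cases according to $\mathrm{cyc}(X_\tau)\in\{1,2,3\}$.

\subsection{The cases $\mathrm{cyc}(X_\tau)=1$ and $\mathrm{cyc}(X_\tau)=3$}

\paragraph{Let $\mathrm{cyc}(X_\tau)=1$.} Then $\hat G[X_\tau]$ is a cycle, so $X_\tau=V(C_{\alpha\omega})=V(C_{\gamma\omega})$ and, by \eqref{eq:where} and \eqref{eq:distinct}, $X_\tau\subsetneq X_\gamma$ and $X_\tau\subsetneq X_\alpha$. By Lemma~\ref{lem:nested} both $X_\gamma$ and $X_\alpha$ have $\mathrm{cyc}=3$, so both equal $Y$ by Lemma~\ref{lem:grow}. This contradicts \eqref{eq:distinct}.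

\paragraph{Let $\mathrm{cyc}(X_\tau)=3$.} Then $X_\tau=Y$ by Lemma~\ref{lem:grow}, so $X_\gamma,X_\alpha\subsetneq X_\tau$. By Lemma~\ref{lem:nested}, $\mathrm{cyc}(X_\gamma)=\mathrm{cyc}(X_\alpha)=1$ and at least four $\gamma$-edges join $X_\gamma$ to $X_\tau\setminus X_\gamma$. Being edges of a matching, they correspond to distinct edges of $\hat G$. Only two ears are added when passing from $\hat G[X_\gamma]$ to $\hat G[X_\tau]$, so by Lemma~\ref{lem:grow} each contributes exactly two edges. Hence both ears have their ends in $X_\gamma$, their interiors are nonempty and disjoint, and all four end-edges carry $\gamma$-edges. So $X_\tau\setminus X_\gamma$ induces in $\hat G$ two disjoint paths, the interiors, with no edges between them. Let $p_1,\dots,p_s$ be one of them, in order. The $p_j$ have degree $2$ in $\hat G[X_\tau]$. We compare the colors on this path.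

The colors $\alpha$ and $\omega$ have exactly one exposed vertex in each of $X_\gamma$ and $X_\tau$, namely $u$ for $\alpha$ and $v$ for $\omega$. So $M_\alpha$ and $M_\omega$ both match $X_\tau\setminus X_\gamma$ perfectly within itself. Hence $s$ is even and both join $p_1p_2,\ p_3p_4,\dots$. Thus:
\begin{itemize}
\item[(i)] for each vertex of $X_\tau\setminus X_\gamma$ its $\alpha$-neighbor and its $\omega$-neighbor coincide.
\end{itemize}
The color $\gamma$ is missing at $u\in X_\gamma$ and $\mathrm{ex}_\gamma(X_\tau)=1$, so $M_\gamma$ matches every $p_j$ within $X_\tau$. Since $p_1$ and $p_s$ are matched into $X_\gamma$, it joins $p_2p_3,\ p_4p_5,\dots$. Thus: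
\begin{itemize}
\item[(ii)] for each vertex of $X_\tau\setminus X_\gamma$ its $\omega$-neighbor and its $\gamma$-neighbor differ.
\end{itemize}
By (i) with $\alpha$ and $\gamma$ interchanged, on $X_\tau\setminus X_\alpha$ the $\omega$-neighbor and the $\gamma$-neighbor coincide. So $X_\tau\setminus X_\gamma$ and $X_\tau\setminus X_\alpha$ are disjoint, that is, $X_\tau=X_\gamma\cup X_\alpha$. But a vertex that is $\tau$-exposed in $X_\tau$ is $\tau$-exposed in whichever of $X_\gamma,X_\alpha$ contains it, so $\mathrm{ex}_\tau(X_\tau)\le\mathrm{ex}_\tau(X_\gamma)+\mathrm{ex}_\tau(X_\alpha)=2$. This contradicts $\mathrm{ex}_\tau(X_\tau)\ge3$.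

\subsection{The case $\mathrm{cyc}(X_\tau)=2$}

We first show that all three sets contain a common odd cycle, and then that $X_\gamma$ and $X_\alpha$ are both obtained from it by adding one and the same ear.

By Lemma~\ref{lem:nested}, $X_\tau$ is incomparable with $X_\gamma$ and with $X_\alpha$. So $X_\tau\subsetneq Y$, hence $\mathrm{cyc}(Y)=3$, and $\mathrm{ex}_\tau(X_\tau)\ge5$ by Lemma~\ref{lem:X}. By Lemma~\ref{lem:grow}, at most two edges of $\hat G$ join $X_\tau$ to $Y\setminus X_\tau$.

\paragraph{The three sets share an odd cycle.} Consider a vertex of $X_\tau\cap X_\gamma$ that is $\tau$-exposed in $X_\tau$. Either it is the unique $\tau$-exposed vertex of $X_\gamma$, or its $\tau$-edge leads from $X_\tau$ to $Y\setminus X_\tau$. The same holds with $\alpha$ in place of $\gamma$. So at most $1+1+2=4$ of the at least five $\tau$-exposed vertices of $X_\tau$ lie in $X_\gamma\cup X_\alpha$. Hence there is a vertex $q\in X_\tau\setminus(X_\gamma\cup X_\alpha)$, and by \eqref{eq:where} $q$ lies on neither $C_{\alpha\omega}$ nor $C_{\gamma\omega}$.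

$\hat G[X_\tau]$ is a theta graph, and its cycles are the unions of two of its three paths. As $q$ is not on $C_{\alpha\omega}$, it is an interior vertex of one path $R$. Hence $C_{\alpha\omega}$ and $C_{\gamma\omega}$, as cycles of $\hat G$, are both the union of the other two paths. Let $C$ be their common vertex set. As $R$ has interior vertices, $\hat G[C]$ is a cycle. By \eqref{eq:where}, $C\subseteq X_\gamma\cap X_\alpha$. If $\mathrm{cyc}(X_\gamma)=1$, then $X_\gamma=C\subseteq X_\tau$. If $\mathrm{cyc}(X_\gamma)=3$, then $X_\gamma=Y\supseteq X_\tau$. Both are excluded, so $\mathrm{cyc}(X_\gamma)=2$, and likewise $\mathrm{cyc}(X_\alpha)=2$.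

\paragraph{Each set is $C$ and one ear.} Let $I=X_\tau\setminus C=\{p_1,\dots,p_s\}$, in order along $R$, and
\[
I_\gamma=X_\gamma\setminus C,\qquad I_\alpha=X_\alpha\setminus C,\qquad I_0=Y\setminus X_\tau .
\]
All are nonempty. Each of $\hat G[X_\tau],\hat G[X_\gamma],\hat G[X_\alpha]$ arises from the cycle $\hat G[C]$ by adding a single ear, with interior $I$, $I_\gamma$, $I_\alpha$, respectively; the first of these is $R$, and we call the other two the ear of $X_\gamma$ and the ear of $X_\alpha$. Further, $\hat G[Y]$ arises from $\hat G[X_\tau]$ by adding a single ear $R'$ with interior $I_0$ and ends $w\ne w'$ in $X_\tau$. Since $M_\omega$ perfectly matches each of $C\setminus\{v\}$, $X_\tau\setminus\{v\}$, $X_\gamma\setminus\{v\}$, $X_\alpha\setminus\{v\}$ and $Y\setminus\{v\}$ within itself, it also perfectly matches each of $I,I_\gamma,I_\alpha,I_0$ within itself. In particular $s$ is even and $M_\omega$ pairs $p_1p_2,\ p_3p_4,\dots$.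

Since $X_\gamma\not\subseteq X_\tau$, the set $X_\gamma$ meets $I_0$. The vertices of $I_0$ have degree $2$ in $\hat G[Y]$, and all degrees in $\hat G[X_\gamma]$ are at least $2$; following $R'$ in both directions we get $R'\subseteq\hat G[X_\gamma]$. In the same way $R'\subseteq\hat G[X_\alpha]$. As each edge of $R'$ has an end in $I_0$, hence outside $C$, the path $R'$ is part of the ear of $X_\gamma$ and of the ear of $X_\alpha$. We show that this determines the interior of the ear, so that $X_\gamma=X_\alpha$, contrary to \eqref{eq:distinct}. There are three possibilities for the ends of $R'$; see Figure~\ref{fig:ears}. Note that vertices of $I$ other than $w,w'$ have degree $2$ in $\hat G[Y]$.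

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\begin{scope}
\draw[thick] (0,0) circle (0.8);
\draw (-0.8,0) .. controls (-1.0,2.0) and (1.0,2.0) .. (0.8,0);
\draw[dashed,thick] (-0.57,-0.57) .. controls (-0.6,-1.8) and (0.6,-1.8) .. (0.57,-0.57);
\fill (-0.57,-0.57) circle (1.6pt) (0.57,-0.57) circle (1.6pt);
\node at (0,0) {$C$}; \node at (0,1.75) {$R$}; \node at (0,-1.75) {$R'$};
\node at (0,-2.4) {(a)};
\end{scope}
\begin{scope}[xshift=4.5cm]
\draw[thick] (0,0) circle (0.8);
\draw (-0.8,0) .. controls (-1.0,2.0) and (1.0,2.0) .. (0.8,0);
\draw[dashed,thick] (0.57,-0.57) .. controls (2.2,-0.8) and (1.6,2.3) .. (0,1.5);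
\fill (0.57,-0.57) circle (1.6pt) (0,1.5) circle (1.6pt);
\node at (0,0) {$C$}; \node at (-0.95,1.2) {$R$}; \node at (1.75,0.5) {$R'$};
\node at (-0.05,1.8) {$p_j$};
\node at (0,-2.4) {(b)};
\end{scope}
\begin{scope}[xshift=9cm]
\draw[thick] (0,0) circle (0.8);
\draw (-0.8,0) .. controls (-1.0,2.0) and (1.0,2.0) .. (0.8,0);
\draw[dashed,thick] (-0.505,1.26) .. controls (-0.7,2.7) and (0.7,2.7) .. (0.505,1.26);
\fill (-0.505,1.26) circle (1.6pt) (0.505,1.26) circle (1.6pt);
\node at (0,0) {$C$}; \node at (-1.0,0.75) {$R$}; \node at (0,2.6) {$R'$};
\node at (-0.85,1.4) {$p_j$}; \node at (0.85,1.4) {$p_l$};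
\node at (0,-2.4) {(c)};
\end{scope}
\end{tikzpicture}
\caption{The graph $\hat G[Y]$ in the case $\mathrm{cyc}(X_\tau)=2$. The cycle on $C$ and the path $R$ form $\hat G[X_\tau]$; the dashed ear $R'$ completes $\hat G[Y]$. The graphs $\hat G[X_\gamma]$ and $\hat G[X_\alpha]$ contain $C$ and $R'$ and consist of $C$ and one ear. In (b) this ear can turn left or right at $p_j$, and the $\omega$-edges decide which.}
\label{fig:ears}
\end{figure}

(a) \emph{$w,w'\in C$.} Then $C\cup I_0\subseteq X_\gamma\cap X_\alpha$ induces a $2$-connected graph with $\mathrm{cyc}\ge2$. By Lemma~\ref{lem:grow}, $X_\gamma=C\cup I_0=X_\alpha$.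

(b) \emph{Exactly one end lies in $I$, say $w=p_j$ and $w'\in C$.} The ear of $X_\gamma$ runs from $w'$ through $I_0$ to $p_j$, which is an interior vertex of it, and then along $R$ in one of the two directions to $C$. So $I_\gamma=I_0\cup\{p_1,\dots,p_j\}$ or $I_\gamma=I_0\cup\{p_j,\dots,p_s\}$. As $M_\omega$ perfectly matches $I_\gamma$ and $I_0$ within themselves, it does so with $\{p_1,\dots,p_j\}$ or $\{p_j,\dots,p_s\}$, respectively. Since $s$ is even, the first requires $j$ even and the second $j$ odd. So the parity of $j$ determines $I_\gamma$. It determines $I_\alpha$ in the same way, and $I_\gamma=I_\alpha$.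

(c) \emph{$w=p_j$ and $w'=p_l$ with $j<l$.} The ear of $X_\gamma$ contains $R'$, and $p_j,p_l$ are interior vertices of it. It does not contain the part of $R$ between $p_j$ and $p_l$, which would close a cycle with $R'$. So it leaves $p_j$ and $p_l$ along $R$ in the outward directions, and $I_\gamma=\{p_1,\dots,p_j\}\cup I_0\cup\{p_l,\dots,p_s\}$. The same holds for $I_\alpha$.

\medskip
In all cases $X_\gamma=X_\alpha$, which is a contradiction. This proves Proposition~\ref{prop:four}.\qed

\section{Three colors}\label{sec:three}

\begin{proposition}\label{prop:three}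
If $r=3$, then $G$ is $3$-regular.
\end{proposition}

Suppose throughout this section that $r=3$ and that $G$ is not $3$-regular. We have $\Delta(G)\le3$. There is no color $\tau$ now, so we look for more critical sets elsewhere. We first make $G$ simple. Then we show, by varying the coloring, that all cycles $C_{\alpha\omega}$ are pentagons. Finally two pentagons and one recoloring give the contradiction.

\subsection{Reductions}

\begin{lemma}\label{lem:reduce}
$G$ is simple, $n\ge5$, all degrees are $2$ or $3$, and the neighbors of a vertex of degree $2$ have degree $3$.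
\end{lemma}

\begin{proof}
\emph{Degrees.} By (M2) all degrees are at least $1$. We use \eqref{eq:miss} for a $3$-coloring of $G-e$ with $e=uv$. If $d(u)=1$, then $|\mathrm{miss}(u)|=3$ and $\mathrm{miss}(v)\ne\emptyset$; if $d(u)=d(v)=2$, then $|\mathrm{miss}(u)|+|\mathrm{miss}(v)|=4$. In both cases $\mathrm{miss}(u)$ and $\mathrm{miss}(v)$ intersect, a contradiction. A vertex $u$ of degree $2$ has two distinct neighbors: if both its edges go to $v$, let $e$ be one of them. The other one has the unique color not in $\mathrm{miss}(u)$, and this color is not in $\mathrm{miss}(v)$. So $\emptyset\ne\mathrm{miss}(v)\subseteq\mathrm{miss}(u)$, a contradiction.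

\emph{Simplicity.} Suppose $p,q$ are joined by at least two edges. Three parallel edges would form all of $G$, which would be $3$-colorable. So there are exactly two. By the previous paragraph $p$ and $q$ have degree $3$; let $pp_1$ and $qq_1$ be their further edges, with $p_1,q_1\notin\{p,q\}$. If $p_1=q_1$, then $e(\{p,q,p_1\})\ge4>3$, contrary to \eqref{eq:odd}. So $p_1\ne q_1$. Let $G'$ arise from $G-\{p,q\}$ by adding a new edge $p_1q_1$, possibly parallel to an existing one.

We have $\beta(\hat G')\le3$. Indeed, if $p_1q_1\in E(\hat G)$, then $\hat G'\subseteq\hat G$. Otherwise take a subgraph of $\hat G'$ with an open odd ear-decomposition; replacing the edge $p_1q_1$, if present, by the path $p_1pqq_1$ of length $3$ gives a subgraph of $\hat G$ with an open odd ear-decomposition with equally many ears. We also have $\chi'_f(G')\le3$. For $\Delta(G')\le3$; for odd $X'\ni p_1,q_1$ we have $e_{G'}(X')+3=e_G(X'\cup\{p,q\})\le\frac32(|X'|+1)$, so $e_{G'}(X')\le\frac32(|X'|-1)$; and for all other sets $X'\subseteq V(G')$, $e_{G'}(X')=e_G(X')$. So $G'$ is $3$-colorable by (M1). Give $pp_1$ and $qq_1$ the color of the new edge $p_1q_1$,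 and the two parallel edges joining $p$ and $q$ the other two colors. This is a $3$-coloring of $G$, a contradiction.

Finally $n\ge5$, since subgraphs of $K_4$ are $3$-colorable.
\end{proof}

\subsection{All two-colored cycles are pentagons}

\begin{lemma}\label{lem:penta}
For every edge $e=xy$, every $3$-coloring of $G-e$, and all $\alpha\in\mathrm{miss}(x)$, $\omega\in\mathrm{miss}(y)$, the cycle $C=C_{\alpha\omega}$ has length $5$.
\end{lemma}

The plan is as follows. We recolor in two ways, along $C$ and off $C$, and collect the resulting two-colored cycles. Their union is critical, so at most four edges can leave $C$ inside it. On the other hand, a long cycle $C$ would force more than four.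

Let $\gamma$ be the third color and $\ell=|V(C)|=2m+1$. If $\ell=3$, then $V(C)$ is tight, contrary to Lemma~\ref{lem:notight}, as $n\ge5$. So $\ell\ge5$.

A vertex of $C$ has at most one edge outside $E(C)$, its \emph{third edge}, and this has color $\gamma$. Indeed, each vertex of $C$ other than $x,y$ has both an $\alpha$-edge and an $\omega$-edge on $C$; at $x$ there is an $\omega$-edge on $C$ and $\alpha$ is missing; at $y$ there is an $\alpha$-edge on $C$ and $\omega$ is missing. So $\alpha$-edges and $\omega$-edges outside $E(C)$ have no end on $C$, and we are free to recolor $C$ as follows.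

\paragraph{Rotations.} For any edge $e'$ of $C$, color the path $C-e'$, which has even length, alternately with $\alpha$ and $\omega$ (there are two ways), uncolor $e'$, and keep all other colors. The result is a $3$-coloring of $G-e'$, called a \emph{rotation}. In a rotation we write $e'=xy$ with $\alpha$ missing at $x$ and $\omega$ missing at $y$; so $x,y$ depend on the rotation, while $C$, $\alpha$, $\omega$, $\gamma$ do not. Any vertex of $C$ can be $y$, and either edge of $C$ at $y$ can be $e'$. We label $C$ as $y=q_0,q_1,\dots,q_{2m}=x$. Then the edges $q_{2i}q_{2i+1}$ have color $\alpha$ and the edges $q_{2i-1}q_{2i}$ have color $\omega$. Let $M_{\mathrm{out}}$ be the set of $\alpha$-edges not in $E(C)$. It is the same for all rotations, and its edges have no end on $C$.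

\paragraph{Flips.} In a rotation let $L$ be the graph on $V$ of all $\omega$- and $\gamma$-edges, and let $D$ be a component of $L$ with $y\notin D$. Exchanging $\omega$ and $\gamma$ on $D$ gives a $3$-coloring of $G-e'$ in which still $\alpha\in\mathrm{miss}(x)$ and $\omega\in\mathrm{miss}(y)$. Let $C^D$ be its $(\alpha,\omega)$-cycle through $e'$. The class $M_\alpha$ of the rotation is not changed by the flip. It perfectly matches both $V(C)\setminus\{x\}$ and $V(C^D)\setminus\{x\}$ within themselves, so $V(C^D)\setminus V(C)$ is perfectly matched within itself by $M_{\mathrm{out}}$.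

Let $Y$ be the union of $V(C)$ and all sets $V(C^D)$, over all rotations and all $D$. We claim that $Y$ is critical. The graph $G[Y]$ is $2$-connected, since each $C^D$ shares an edge with $C$. By the previous paragraph $Y\setminus V(C)$ is perfectly matched within itself by $M_{\mathrm{out}}$. Hence, for each rotation, $M_\alpha$ perfectly matches $Y\setminus\{x\}$ within itself, and therefore also $Y\setminus V(C^D)$. So Lemma~\ref{lem:glue} applies to $V(C)$ and the sets $V(C^D)$, which induce factor-critical graphs, as $C$ and $C^D$ are odd cycles.

Thus $\mathrm{cyc}(Y)\le3$. All degrees in $G[Y]$ are $2$ or $3$, so the number of vertices of degree $3$ is $2|E(G[Y])|-2|Y|=2(\mathrm{cyc}(Y)-1)\le4$. Let $A$ be the set of vertices of $C$ that have a third edge which lies in $G[Y]$. They have degree $3$ in $G[Y]$, so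
\begin{equation}\label{eq:att}
|A|\le4 .
\end{equation}
The rest of the proof finds vertices in $A$, that is, vertices of $C$ at which some $C^D$ leaves $C$.
\begin{equation}\label{eq:leave}
\begin{minipage}{0.85\textwidth}
\emph{In a rotation, let $D\not\ni y$ be a component of $L$ that contains some edge $q_{2i-1}q_{2i}$. Let $i$ be the smallest and $j$ the largest index with $q_{2i-1}q_{2i},\,q_{2j-1}q_{2j}\in E(D)$. Then $q_{2i-1},q_{2j}\in A$.}
\end{minipage}
\end{equation}
After the flip the $(\alpha,\omega)$-chain from $y$ begins with $q_0q_1\dots q_{2i-1}$, because the $\omega$-edges of $C$ before $q_{2i-1}$ are not in $D$. As it must end at $x\ne q_{2i-1}$, it continues along an $\omega$-edge at $q_{2i-1}$. This edge had color $\gamma$ before, so it is the third edge of $q_{2i-1}$, and it lies in $C^D$. Likewise the chain from $x$ begins with $q_{2m}q_{2m-1}\dots q_{2j}$ and, as it must end at $y\ne q_{2j}$, leaves $q_{2j}$ by its third edge. (If $j=m$, then $q_{2j}=x$, and $x$ does have an $\omega$-edge after the flip, since $\omega$ is missing at $y$ and \eqref{eq:miss} holds.) This proves \eqref{eq:leave}.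

\paragraph{Pairs.} Consider the graph formed by all $\gamma$-edges and the $\omega$-edges outside $E(C)$. It is the same for all rotations, and each vertex of $C$ has degree at most $1$ in it. So its component containing $c\in V(C)$ is a path $T_c$, possibly just $c$, that starts at $c$ and has its interior outside $C$. If $T_c$ ends at another vertex $c'$ of $C$, then its first and last edges have color $\gamma$, so its length is odd. In this case we call $c,c'$ a \emph{pair} and write $c\sim c'$. The paths of distinct pairs are disjoint, so $C$ and the paths of all pairs form an open odd ear-decomposition of a subgraph of $G=\hat G$. If there are $t$ pairs, it has $t+1$ ears, so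
\[
t\le2 .
\]
Let $U$ be the set of vertices of $C$ in no pair. Then $|U|=\ell-2t$ is odd.

\paragraph{Neighbors of $U$ on $C$.} Let $y\in U$ and take a rotation with this $y$. All vertices of $T_y$ other than $y$ lie outside $C$ and $\omega$ is missing at $y$, so the component of $L$ containing $y$ is $T_y$ and contains no edge of $C$. Hence the components of $L$ containing $q_1q_2$ and $q_{2m-1}q_{2m}$ avoid $y$. By \eqref{eq:leave}, $q_1\in A$ and $q_{2m}\in A$. These are the two neighbors of $y$ on $C$. So, with $N_C(U)$ the set of vertices with a $C$-neighbor in $U$, we have $N_C(U)\subseteq A$ and $|N_C(U)|\le4$.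

Index $V(C)$ by the integers modulo $\ell$ in cyclic order. Then $|N_C(U)|=|(U+1)\cup(U-1)|=|U\cup(U+2)|$. If $U=V(C)$, this is $\ell\ge5$, a contradiction. Otherwise arrange $V(C)$ in the cyclic order with step $2$; this is a single cycle, as $\ell$ is odd. Then $|U\cup(U+2)|$ is $|U|$ plus the number of runs (maximal intervals) of $U$ in this order. As $U\ne\emptyset$, there is at least one run, so $|U|+1\le4$. Hence $|U|\le3$ and $\ell=|U|+2t\le7$.

\paragraph{The length $\ell=7$ does not occur.} Suppose $\ell=7$. Then $|U|=3$ and $t=2$, and $U$ is a single run. So we may label $C$ as $c_0,\dots,c_6$ with $U=\{c_0,c_2,c_4\}$. Then $N_C(U)=\{c_1,c_3,c_5,c_6\}$, and by \eqref{eq:att} this is all of $A$. These four vertices are also the paired ones. We consider the partner of $c_3$.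

\emph{Suppose $c_1\sim c_3$}, hence $c_5\sim c_6$. Take the rotation with $q_i=c_i$, so $y=c_0$ and the $\omega$-edges on $C$ are $c_1c_2,\ c_3c_4,\ c_5c_6$. The component $D$ of $L$ containing $c_1c_2$ is the path that consists of $T_{c_2}$, the edge $c_2c_1$, the path $T_{c_1}$ from $c_1$ to $c_3$, the edge $c_3c_4$, and $T_{c_4}$. It avoids $y=c_0$ and does not contain $c_5c_6$. So \eqref{eq:leave} applies with $j=2$ and gives $q_4=c_4\in A$, a contradiction.

\emph{Suppose $c_3\sim c_5$ or $c_3\sim c_6$.} Take the rotation with $q_i=c_{i+1}$ (indices modulo $7$), so $y=c_1$, $x=c_0$ and the $\omega$-edges on $C$ are $c_2c_3,\ c_4c_5,\ c_6c_0$. The component $D$ of $L$ containing $c_2c_3$ is the path that consists of $T_{c_2}$, the edge $c_2c_3$, the path $T_{c_3}$, and then the edge $c_5c_4$ and $T_{c_4}$ if $c_3\sim c_5$, or the edge $c_6c_0$ and $T_{c_0}$ if $c_3\sim c_6$. In either case it avoids $y=c_1$. So \eqref{eq:leave} applies with $i=1$ and gives $q_1=c_2\in A$, a contradiction.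

\medskip
Hence $\ell=5$, and Lemma~\ref{lem:penta} is proved.\qed

\subsection{Two pentagons}

\begin{proof}[Proof of Proposition~\ref{prop:three}]
By Lemma~\ref{lem:reduce} there is a vertex $u$ of degree $2$. Let $v$ and $w$ be its neighbors, let $e=uv$, and take a $3$-coloring of $G-e$. As $d(v)=3$, by \eqref{eq:miss} we may name the colors so that $\mathrm{miss}(u)=\{\alpha,\gamma\}$ and $\mathrm{miss}(v)=\{\omega\}$. So $uw$ has color $\omega$. By Lemma~\ref{lem:penta},
\[
C_{\alpha\omega}=u\,v\,g\,h\,w,\qquad C_{\gamma\omega}=u\,v\,g'\,h'\,w,
\]
where $vg,hw$ have color $\alpha$, $vg',h'w$ have color $\gamma$, and $gh,g'h'$ have color $\omega$. As $G$ is simple, $g\ne g'$.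

If $gh=g'h'$, then $g'=h$ and $h'=g$, and $\{u,v,g,h,w\}$ spans the seven edges $uv,vg,gh,hw,wu,vh,gw$. This is more than $\frac32(5-1)=6$, contrary to \eqref{eq:odd}. So $gh\ne g'h'$. The component of the graph of $\omega$- and $\gamma$-edges that contains $u$ and $v$ is the path $v\,g'\,h'\,w\,u$, whose $\omega$-edges are $g'h'$ and $wu$. So $gh$ lies in a different component $D$. Exchange $\omega$ and $\gamma$ on $D$. Still $\alpha\in\mathrm{miss}(u)$ and $\omega\in\mathrm{miss}(v)$, the edges $vg$ and $hw$ still have color $\alpha$, and $uw$ still has color $\omega$. By Lemma~\ref{lem:penta} the new $(\alpha,\omega)$-cycle through $uv$ has length $5$. It contains the path $h\,w\,u\,v\,g$, so it is $u\,v\,g\,h\,w$, and an edge joining $g$ and $h$ has color $\omega$. But $gh$ now has color $\gamma$ and $G$ is simple, a contradiction.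
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If there were a bad pair, then by (M3) the least one $(G,r)$ would have $r\ge3$, and $G$ would be $r$-regular by Propositions~\ref{prop:four} and~\ref{prop:three}. This contradicts Corollary~\ref{cor:notregular}. So there is no bad pair, and $\chi'(G)\le\lceil\chi'_f(G)\rceil$ for every graph $G$ with $\beta(\hat G)\le3$. The reverse inequality always holds.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CP} Cornu\'ejols and Pulleyblank, 1983.
\bibitem{Edm} Edmonds, 1965.
\bibitem{LP} Lov\'asz and Plummer, \emph{Matching Theory}, Section 5.5.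
\bibitem{src} \emph{Propri\'et\'es G\'eom\'etriques Du Nombre Chromatique : Poly\`edres, Structures Et Algorithmes}, \texttt{https://core.ac.uk/download/46808836.pdf}.
\end{thebibliography}

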